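\title{Lucas congruences for an integer sequence of level seven}

\begin{abstract}
Let $c(n)$ be defined by $c(-1)=0$, $c(0)=1$ and
$(n+1)^2c(n+1)=(26n^2+13n+2)c(n)+3(3n-1)(3n-2)c(n-1)$.
We prove the conjecture that $c(np+k)\equiv c(n)c(k)\pmod p$ holds for all $n\ge0$ and $0\le k<p$ if and only if the prime $p$ is $7$ or is congruent to $1$, $2$ or $4$ modulo $7$. We also decide the same congruence to every prime power base, and we show that for base $p$ it is equivalent to the single condition $p\mid c(p-1)$. The generating function of $c(n)$ is a theta series of weight one on $\Gamma_0(7)$, and the answer is the sign with which the Fricke involution acts on an Eisenstein series that is congruent to $1$ modulo $p$.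
\end{abstract}

\section{The sequence and the question}

Define $c(n)=c_7(n)$ by $c(-1)=0$, $c(0)=1$ and
\begin{equation}\label{eq:rec}
(n+1)^2c(n+1)=(26n^2+13n+2)\,c(n)+3(3n-1)(3n-2)\,c(n-1),\qquad n\ge0 .
\end{equation}
From $c(1)=2$, $4c(2)=41\cdot2+6$, $9c(3)=132\cdot22+60\cdot2$, $16c(4)=275\cdot336+168\cdot22$ and $25c(5)=470\cdot6006+330\cdot336$ we get
\[
c(0),\dots,c(5)=1,\ 2,\ 22,\ 336,\ 6006,\ 117348 .
\]
It is known that every $c(n)$ is an integer; this also follows from Proposition~\ref{prop:ode} below. For a prime $p$, the sequence \emph{satisfies the Lucas congruence modulo $p$} if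
\[
c(np+k)\equiv c(n)c(k)\pmod p\qquad\text{for all } n\ge0,\ 0\le k\le p-1 .
\]
Equivalently, $c(n)\equiv\prod_i c(n_i)\pmod p$ when $n=\sum_i n_ip^i$ is the expansion of $n$ in base $p$: the whole sequence modulo $p$ is read off from its first $p$ terms. For which primes does this hold?

The recurrence gives a quick necessary condition. At $n=p$ it reads
\begin{equation}\label{eq:np}
c(p+1)\equiv 2c(p)+6c(p-1)\pmod p ,
\end{equation}
while the Lucas congruence requires $c(p)\equiv c(1)c(0)=2$ and $c(p+1)\equiv c(1)^2=4$. For $p\ge5$ it therefore forces $p\mid c(p-1)$. This fails for $p=5$, since $c(4)=6006$. It holds for $p=7$ and $p=11$: we have $7\mid c(3),c(4)$ and $11\mid c(4),c(5)$, and by \eqref{eq:rec} two consecutive zeros modulo $p$ propagate as long as $n+1<p$. So the answer depends on $p$. A hint about the modulus comes from the leading coefficients of \eqref{eq:rec}, which form the polynomial $1-26x-27x^2=(1+x)(1-27x)$; its roots collide modulo $p$ only when $p\mid28$. It is conjectured in \cite{level7} that the Lucas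 congruence holds ``if and only if $p=0$ or the prime $p$ is congruent to 1, 2 or 4 modulo 7'', where $p=0$ means $p\equiv0\pmod7$, that is, $p=7$. The conjecture is true; it is the case $r=1$ of the first theorem.

\begin{theorem}\label{thm:main}
Let $p$ be a prime, $r\ge1$ and $\ell=p^r$. Then
\begin{equation*}
c(n\ell+k)\equiv c(n)c(k)\pmod p\qquad\text{for all } n\ge0,\ 0\le k<\ell \tag{$L_\ell$}
\end{equation*}
holds if and only if $\ell\equiv0,1,2,4\pmod7$.
\end{theorem}

The classes $1,2,4$ are the nonzero squares modulo $7$. Thus for $p\equiv3,5,6\pmod7$ the congruence modulo $p$ holds to base $p^2$, although it fails to base $p$. The second theorem says that the necessary condition found above is also sufficient.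

\begin{theorem}\label{thm:equiv}
For a prime $p$ the following are equivalent:
\begin{enumerate}
\item[(a)] the Lucas congruence holds modulo $p$;
\item[(b)] $p=7$ or $p\equiv1,2,4\pmod7$;
\item[(c)] $p\mid c(p-1)$;
\item[(d)] $c(p)\equiv2$ and $c(p+1)\equiv4\pmod p$.
\end{enumerate}
If they hold, then $c(k)\equiv0\pmod p$ for all $k$ with $\frac{p-1}3<k<p$.
\end{theorem}

By (d), if the Lucas congruence fails, it already fails for $n=1$ and some $k\in\{0,1\}$.

The recurrence modulo $p$ cannot settle the question alone, because it gives no information on $c(n+1)$ when $p\mid n+1$. The missing information comes from modular forms. Section~\ref{sec:reform} shows that $(L_\ell)$ holds exactly when $F(x)^{-(\ell-1)}$ is a polynomial of degree less than $\ell$ modulo $p$, where $F$ is the generating function. Section~\ref{sec:param} identifies $F(x)$ with a modular form $z$ of weight one and level $7$, with $x$ a function on the curve $X_0(7)$, which is the conic $y^2=(1+x)(1-27x)$. Dividing an Eisenstein series $G\equiv1\pmod p$ of weight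 $\ell-1$ by $z^{\ell-1}$ lifts $F^{-(\ell-1)}$ to a function on this conic, which is even or odd under $y\mapsto-y$ according as $\ell$ is a square modulo $7$ or not. Section~\ref{sec:small} carries this out for $p=7$ and $p=5$; Sections~\ref{sec:main} and~\ref{sec:equiv} prove the theorems.

Throughout, $\mathbb Z_{(p)}$ is the ring of rational numbers with denominator prime to $p$, and congruences between power series over $\mathbb Z_{(p)}$ are coefficientwise.

\section{The congruence as a property of the generating function}\label{sec:reform}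

\begin{lemma}\label{lem:reform}
Let $F(x)=\sum_{n\ge0}c(n)x^n\in\mathbb Z[[x]]$ with $c(0)=1$, and let $\ell=p^r$. Then $(L_\ell)$ holds if and only if $F(x)^{-(\ell-1)}\equiv A(x)\pmod p$ for some polynomial $A$ of degree less than $\ell$. In that case $A\equiv\sum_{k<\ell}c(k)x^k\pmod p$.
\end{lemma}

\begin{proof}
Let $A=\sum_{k<\ell}a_kx^k$. Since $F(x)^\ell\equiv F(x^\ell)\pmod p$, the congruence $F^{-(\ell-1)}\equiv A$ is equivalent to $F(x)\equiv A(x)F(x^\ell)$. For $0\le k<\ell$ the coefficient of $x^{n\ell+k}$ in $A(x)F(x^\ell)$ is $a_kc(n)$. So the congruence says $c(n\ell+k)\equiv a_kc(n)$ for all $n,k$. If $(L_\ell)$ holds, this is true with $a_k=c(k)$. Conversely, $n=0$ gives $a_k\equiv c(k)$, and then $(L_\ell)$ follows.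
\end{proof}

The lemma uses nothing about the recurrence. For instance, $\sum\binom{2n}nx^n=(1-4x)^{-1/2}$ has $F^{-(p-1)}=(1-4x)^{(p-1)/2}$ for odd $p$, so the central binomial coefficients satisfy the Lucas congruence modulo every odd prime. For our sequence a power of $F$ becomes algebraic in $x$ only after reduction modulo $p$, and we need a way to find it.

\section{The parametrization by $X_0(7)$}\label{sec:param}

\subsection{Conventions}
Let $\tau$ lie in the upper half-plane $\mathbb H$, let $q=e^{2\pi i\tau}$, and let a prime denote $q\frac d{dq}=\frac1{2\pi i}\frac d{d\tau}$. For $\gamma=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in SL_2(\mathbb R)$ and $k\in\mathbb Z$ put $(f|_k\gamma)(\tau)=(c\tau+d)^{-k}f(\gamma\tau)$; then $(f_1|_{k_1}\gamma)(f_2|_{k_2}\gamma)=(f_1f_2)|_{k_1+k_2}\gamma$. Let $\Gamma=\Gamma_0(7)$ be the group of matrices in $SL_2(\mathbb Z)$ with $7\mid c$, and let $\chi=\left(\frac{\cdot}{7}\right)$. A function $f$ has \emph{weight $k$ and character $\psi$} if $f|_k\gamma=\psi(d)f$ for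 all $\gamma\in\Gamma$; the space $M_k(\Gamma,\psi)$ consists of such $f$ that are holomorphic on $\mathbb H$ and at the cusps, and $\psi$ is omitted when trivial. Since $\frac d{d\tau}\gamma\tau=(c\tau+d)^{-2}$, we have
\begin{equation}\label{eq:bol}
(f|_0\gamma)'=f'|_2\gamma,\qquad (f|_{-1}\gamma)''=f''|_3\gamma .
\end{equation}
The second is Bol's identity: the $\tau$-derivative of $(c\tau+d)f(\gamma\tau)$ is $cf(\gamma\tau)+(c\tau+d)^{-1}f_\tau(\gamma\tau)$, and in the next derivative the two terms $\pm c(c\tau+d)^{-2}f_\tau(\gamma\tau)$ cancel.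

The group $\Gamma$ has index $8$ in $SL_2(\mathbb Z)$. The compact Riemann surface $X=X_0(7)$ is $\Gamma\backslash\mathbb H$ with the two cusps $\infty$ and $0$ added. It has no elliptic points of order $2$ and two elliptic points $e_1,e_2$ of order $3$. If $\tau_0$ lies over $e_i$, the map $\mathbb H\to X$ is three-to-one near $\tau_0$, so the order of a function on $X$ at $e_i$ is one third of its order in $\tau$ at $\tau_0$. The \emph{Fricke matrix}
\[
W=\begin{pmatrix}0&-1/\sqrt7\\ \sqrt7&0\end{pmatrix},\qquad W\tau=-\frac1{7\tau},\qquad W\begin{pmatrix}a&b\\c&d\end{pmatrix}W^{-1}=\begin{pmatrix}d&-c/7\\-7b&a\end{pmatrix},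
\]
normalizes $\Gamma$ and has $W^2=-I$, so it acts on $X$ as an involution, which swaps the cusps. The order of $f$ at $\infty$ is its order in $q$, and its order at $0$ is the order in $q$ of $f|_kW$. The \emph{valence formula} states that for even $k$ and $0\ne f\in M_k(\Gamma)$ the orders of $f$ at all points of $X$ add up to $8k/12$, where the order at $e_i$ is counted as one third of the order in $\tau$.

\subsection{The form $z$ and the function $x$}
Put
\begin{align*}
z&=\sum_{j,k\in\mathbb Z}q^{j^2+jk+2k^2}=1+2\sum_{n\ge1}\Big(\sum_{d\mid n}\chi(d)\Big)q^n=1+2q+4q^2+\cdots,\\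
h&=\eta(\tau)^3\eta(7\tau)^3=q\prod_{n\ge1}(1-q^n)^3(1-q^{7n})^3=q-3q^2+\cdots,\qquad x=\frac h{z^3}.
\end{align*}
The divisor sum formula is classical: $j^2+jk+2k^2$ is the norm form of the ring of integers of $\mathbb Q(\sqrt{-7})$, which has class number $1$ and two units, and $\sum_{d\mid n}\chi(d)$ counts the ideals of norm $n$.

The Gram matrix $S=\left(\begin{smallmatrix}2&1\\1&4\end{smallmatrix}\right)$ has determinant $7$ and level $7$, so $z\in M_1(\Gamma,\chi)$ by Schoeneberg's theorem on theta series. The Gordon--Hughes--Newman criterion says that $\prod_{\delta\mid N}\eta(\delta\tau)^{r_\delta}$, with $k=\frac12\sum r_\delta$ an integer and $\sum\delta r_\delta\equiv\sum(N/\delta)r_\delta\equiv0\pmod{24}$, has weight $k$ on $\Gamma_0(N)$ and character $d\mapsto\big(\frac{(-1)^k\prod\delta^{r_\delta}}d\big)$. For $h$ both sums equal $24$, so $h$ has weight $3$ and character $\left(\frac{-7}{\cdot}\right)=\chi$. Poisson summation gives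
\[
z\Big(-\frac1{7\tau}\Big)=\frac{-7i\tau}{\sqrt7}\sum_{v\in\mathbb Z^2}e^{\pi i\tau\,v^{T}(7S^{-1})v}=-i\sqrt7\,\tau\,z(\tau),
\]
because $7S^{-1}=\left(\begin{smallmatrix}4&-1\\-1&2\end{smallmatrix}\right)$ is the Gram matrix of $2j^2-jk+k^2$, which becomes the original form under $(j,k)\mapsto(-k,j)$. From $\eta(-1/\tau)=\sqrt{-i\tau}\,\eta(\tau)$ we get $h(W\tau)=(-7i\tau)^{3/2}(-i\tau)^{3/2}h(\tau)=(-i\sqrt7\,\tau)^3h(\tau)$. Thus
\begin{equation}\label{eq:W}
z|_1W=-iz,\qquad h|_3W=(-i)^3h,\qquad x\circ W=x ,
\end{equation}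
and $x$ is a meromorphic function on $X$.

Let $R$ be $\mathbb Z$, $\mathbb Z_{(p)}$ or $\mathbb C$. As $x\in q+q^2\mathbb Z[[q]]$, removing leading terms one at a time shows that every series in $R[[q]]$ is, in exactly one way, a series in $x$ over $R$. So $R[[q]]=R[[x]]$, and a congruence modulo $p$ means the same in either variable.

All functions below have a power of $z$ in the denominator, so we must locate the zeros of $z$.

\begin{lemma}\label{lem:zeros}
The form $z$ has simple zeros in $\tau$ at the points over $e_1,e_2$, and no other zeros on $\mathbb H$ or at the cusps.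
\end{lemma}

\begin{proof}
Let $\tau_0$ lie over $e_i$. Its stabilizer contains $\gamma=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in\Gamma$ of order $3$ modulo $\pm I$; the trace is $\pm1$, and we choose the sign of $\gamma$ so that $a+d=1$. From $ad\equiv1\pmod7$ we get $d^2-d+1\equiv0$, so $d\equiv3$ or $5\pmod7$ and $\chi(d)=-1$. The vector $(\tau_0,1)^T$ is an eigenvector of $\gamma$ with eigenvalue $\lambda=c\tau_0+d$, so $\lambda^2-\lambda+1=0$ and $\lambda\ne-1$. Now $z(\tau_0)=z(\gamma\tau_0)=-\lambda z(\tau_0)$ gives $z(\tau_0)=0$. The orders of $z^2\in M_2(\Gamma)$ add up to $\frac43$, and each $e_i$ contributes at least $\frac23$. Hence both contributions equal $\frac23$ and there are no other zeros.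
\end{proof}

Since $h$ has no zeros on $\mathbb H$, the function $x$ has order $-3$ in $\tau$ over $e_i$. So on $X$ it has simple poles exactly at $e_1,e_2$, and simple zeros exactly at the two cusps.

\begin{lemma}\label{lem:poly}
Let $f$ be a $W$-invariant meromorphic function on $X$ whose only poles are at $e_1,e_2$, of order at most $m$. Then $f$ is a polynomial in $x$ of degree at most $m$. If the $q$-expansion of $f$ lies in $\mathbb Z_{(p)}[[q]]$, the coefficients of the polynomial lie in $\mathbb Z_{(p)}$.
\end{lemma}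

\begin{proof}
Let $K$ be the function field of $X$. The function $x$ has two simple poles, so $[K:\mathbb C(x)]=2$. The fixed field $K^W$ of the nontrivial involution $W$ also has $[K:K^W]=2$, and it contains $\mathbb C(x)$; hence $K^W=\mathbb C(x)$ and $f=\phi(x)$ with $\phi$ rational. A pole of $\phi$ at a finite point $a$ would give a pole of $f$ at a point of $X$ where $x=a$, which is not $e_1$ or $e_2$. So $\phi$ is a polynomial, and its degree is the pole order of $f$ at $e_1$. The last assertion follows from $\mathbb Z_{(p)}[[q]]=\mathbb Z_{(p)}[[x]]$ and the uniqueness of expansions in $\mathbb C[[x]]$.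
\end{proof}

\subsection{An anti-invariant function}
Lemma~\ref{lem:poly} describes invariant functions. To treat functions with $f\circ W=-f$ we need one such function with small poles; multiplication by it makes the others invariant. The forms $x'/x$ and $z^2$ both have weight $2$ and trivial character, and by \eqref{eq:bol} and \eqref{eq:W} they satisfy $(x'/x)|_2W=x'/x$ and $z^2|_2W=-z^2$. So we put
\[
y=\frac{x'}{xz^2}\in1+q\mathbb Z[[q]],\qquad y\circ W=-y .
\]

\begin{lemma}\label{lem:y}
The function $y$ on $X$ has simple poles at $e_1,e_2$ and no other poles, and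
\[
y^2=P(x),\qquad P(x)=1-26x-27x^2=(1+x)(1-27x).
\]
\end{lemma}

\begin{proof}
Over $e_i$ the order of $y$ in $\tau$ is $-1-2=-3$. Elsewhere on $\mathbb H$ both $x$ and $z$ are holomorphic and nonzero, and at $\infty$ and $0$ the values of $y$ are $1$ and $-1$. By Lemma~\ref{lem:poly}, $y^2$ is a polynomial in $x$ of degree at most $2$, so three coefficients determine it. We have
\[
\frac{h'}h=1-3q-9q^2-\cdots,\qquad \frac1z=1-2q+0q^2+\cdots,\qquad \frac{z'}z=2q+4q^2+\cdots,
\]
hence $x'/x=h'/h-3z'/z=1-9q-21q^2+\cdots$ and $x=q-9q^2+\cdots$. Then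
\begin{equation}\label{eq:yexp}
y=(1-9q-21q^2)(1-4q+4q^2)+\cdots=1-13q+19q^2+\cdots
\end{equation}
and $y^2=1-26q+207q^2+\cdots$. Since $1-26x=1-26q+234q^2+\cdots$, the coefficient of $x^2$ is $207-234=-27$.
\end{proof}

\subsection{The differential equation}
Let $D=x\frac d{dx}$ and
\[
\mathcal L=PD^2+\tfrac12(DP)D-(2x+6x^2)=PD^2-(13x+27x^2)D-(2x+6x^2).
\]
Let $f=\sum a_nx^n$, with $a_j=0$ for $j<0$. As $Dx^n=nx^n$ and $27(n-1)^2+27(n-1)+6=3(3n-1)(3n-2)$, the coefficient of $x^{n+1}$ in $\mathcal Lf$ is, for every $n\ge-1$,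
\begin{equation}\label{eq:coef}
(n+1)^2a_{n+1}-(26n^2+13n+2)a_n-3(3n-1)(3n-2)a_{n-1}.
\end{equation}
So $\mathcal L$ encodes the recurrence \eqref{eq:rec}, over $\mathbb Q$ and over $\mathbb F_p$.

\begin{proposition}\label{prop:ode}
We have $\mathcal Lz=0$ and $z=F(x)$, where $F(x)=\sum_{n\ge0}c(n)x^n$. In particular all $c(n)$ are integers.
\end{proposition}

\begin{proof}
The derivative of a form of weight $1$ is not modular, but by Bol's identity the second derivative of the form $1/z$ of weight $-1$ is. We therefore express $(1/z)''$ through $D$. By the chain rule $f'=(x'/x)Df=z^2y\,Df$. Hence $yDz=z'/z^2=-(1/z)'$ and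
\[
\rho:=\frac{yD(yDz)}z=-\frac{(1/z)''}{z^3}=\frac{zz''-2z'^2}{z^6}.
\]
By \eqref{eq:bol}, $(1/z)''$ has weight $3$ and character $\chi^{-1}=\chi$, like $z^3$, so $\rho$ is $\Gamma$-invariant. By \eqref{eq:W}, $(1/z)|_{-1}W=i/z$, so $(1/z)''|_3W=i(1/z)''$; also $z^3|_3W=(-i)^3z^3=iz^3$. Thus $\rho\circ W=\rho$. Over $e_i$ the order of $\rho$ in $\tau$ is $-3-3=-6$, there are no other poles on $\mathbb H$, and $\rho$ vanishes at $\infty$, hence at $0$. Lemma~\ref{lem:poly} gives $\rho=\alpha x+\beta x^2$. From $zz''=(1+2q)(2q+16q^2)+\cdots=2q+20q^2+\cdots$, $2z'^2=8q^2+\cdots$ and $z^{-6}=1-12q+\cdots$ we get $\rho=2q-12q^2+\cdots$. With $x=q-9q^2+\cdots$ this gives $\alpha=2$ and $\beta-18=-12$, so $\rho=2x+6x^2$. On the other hand $yD(yDz)=y^2D^2z+y(Dy)Dz=PD^2z+\frac12(DP)Dz$. Hence $\mathcal Lz=0$. Write $z=\sum a_nx^n$ with $a_n\in\mathbb Z$ and $a_0=1$; by \eqref{eq:coef} the $a_n$ satisfy \eqref{eq:rec}, so $a_n=c(n)$.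
\end{proof}

From now on $F=z$ and $y$ are regarded as elements of $1+x\mathbb Z[[x]]$.

\section{Small primes}\label{sec:small}

By Lemma~\ref{lem:reform} we must understand $z^{-(\ell-1)}$ modulo $p$. This has negative weight and is not a function on $X$. But if $G$ is a form of weight $\ell-1$ with $G\equiv1\pmod p$, then $G/z^{\ell-1}$ is a function on $X$ with the same reduction. Such forms are built from the Eisenstein series
\[
E_k=1-\frac{2k}{B_k}\sum_{n\ge1}\sigma_{k-1}(n)q^n\qquad(k\ge4\text{ even}),
\]
where $B_k$ is the Bernoulli number and $\sigma_{k-1}(n)=\sum_{d\mid n}d^{k-1}$. It is a modular form of weight $k$ for $SL_2(\mathbb Z)$; for example $E_4=1+240\sum\sigma_3(n)q^n$ and $E_6=1-504\sum\sigma_5(n)q^n$. Both $E_k$ and $\widetilde E_k(\tau)=E_k(7\tau)$ lie in $M_k(\Gamma)$. From $E_k(-1/7\tau)=(7\tau)^kE_k(7\tau)$ and $E_k(-1/\tau)=\tau^kE_k(\tau)$ we get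
\begin{equation}\label{eq:EW}
E_k|_kW=7^{k/2}\widetilde E_k,\qquad \widetilde E_k|_kW=7^{-k/2}E_k .
\end{equation}

\begin{example}[$p=7$: a polynomial]\label{ex:7}
Here the reduction takes place in level one. Euler's criterion gives $\chi(d)\equiv d^3\pmod7$ for all $d$, and $240\equiv2$, so $z\equiv E_4\pmod7$. Since $1-q^{7n}\equiv(1-q^n)^7$, we have $h\equiv q\prod(1-q^n)^{24}=\Delta$. As $7\mid504$, we have $E_6\equiv1$. The identity $E_6^2=E_4^3-1728\Delta$ and $1728\equiv-1$ now give $1\equiv z^3+h=z^3(1+x)$, that is,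
\[
F^{-3}\equiv1+x\pmod7 .
\]
For $\ell=7^r$ we have $3\mid\ell-1$, so $F^{-(\ell-1)}\equiv(1+x)^{(\ell-1)/3}$, a polynomial of degree less than $\ell$. By Lemma~\ref{lem:reform}, $(L_{7^r})$ holds for all $r$. For $r=1$ the polynomial is $(1+x)^2$, so $c(k)\equiv\binom2k$ for $0\le k\le6$; in particular $c(k)\equiv0\pmod7$ for $3\le k\le6$.
\end{example}

\begin{example}[$\ell=5$: a square root]\label{ex:5}
We have $E_4\equiv\widetilde E_4\equiv1\pmod5$. To use Lemma~\ref{lem:poly} we need an eigenform of $W$, and by \eqref{eq:EW} the forms $E_4\pm49\widetilde E_4$ have eigenvalues $\pm1$. The form with the plus sign is congruent to $50\equiv0$ and carries no information. The other one gives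
\[
G=\frac{49\widetilde E_4-E_4}{48}=1-5q-45q^2-\cdots\equiv1\pmod5,\qquad G|_4W=-G .
\]
Since $z^4|_4W=z^4$, the function $g=G/z^4$ is anti-invariant. Over $e_i$ its order in $\tau$ is a multiple of $3$ and at least $-4$, so its poles on $X$ are at most simple. By Lemmas~\ref{lem:poly} and~\ref{lem:y}, $yg-y^2$ is a polynomial in $x$ of degree at most $2$. From $z^4=1+8q+40q^2+\cdots$ and \eqref{eq:yexp} we get $z^4y=1-5q-45q^2+\cdots$, which agrees with $G$ up to $q^2$. So $yg-y^2=O(x^3)$ is zero, $G=z^4y$, and
\[
F^{-4}\equiv y\pmod5 .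
\]
If $y$ were congruent to a polynomial, $P\equiv(1+x)(1-2x)$ would be a square in $\mathbb F_5[x]$; but its roots $4$ and $3$ are distinct. So $(L_5)$ fails, in accordance with $c(5)=117348\equiv3\not\equiv2$. On the other hand $F^{-24}\equiv y^6=P^3$ has degree $6<25$, so $(L_{25})$ holds.
\end{example}

Two more cases fall outside the general argument and are immediate. For $p=2$ we have $z\equiv1\pmod2$, since $(j,k)\mapsto(-j,-k)$ pairs the nonzero terms of the theta series. So $F\equiv1\pmod2$, and $(L_{2^r})$ holds for all $r$ by Lemma~\ref{lem:reform}. For $\ell=3$ the weight $\ell-1=2$ is too small for $E_k$, but $c(3)=336\equiv0\not\equiv2=c(1)c(0)\pmod3$ shows that $(L_3)$ fails.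

\section{The sign of the Fricke involution}\label{sec:main}

In general the two eigenforms are $E_k\pm7^{k/2}\widetilde E_k$ with $k=\ell-1$, and they reduce to the constants $1\pm7^{k/2}$. For $p\ne2,7$ we have $7^{k/2}\equiv\pm1$, so exactly one of them survives modulo $p$. Quadratic reciprocity tells which.

\begin{proposition}\label{prop:key}
Let $p\ne2,7$ be a prime, $\ell=p^r\ge5$, $s=\chi(\ell)$ and $m=\lfloor\frac{\ell-1}3\rfloor$.
\begin{enumerate}
\item[(i)] If $s=1$, then $F^{-(\ell-1)}\equiv A(x)\pmod p$ for some $A\in\mathbb Z_{(p)}[x]$ with $\deg A\le m$.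
\item[(ii)] If $s=-1$, then $yF^{-(\ell-1)}\equiv B(x)\pmod p$ for some $B\in\mathbb Z_{(p)}[x]$ with $\deg B\le m+1$ and $B(0)\equiv1$.
\end{enumerate}
\end{proposition}

\begin{proof}
Put $k=\ell-1$, which is even, at least $4$, and divisible by $p-1$. The von Staudt--Clausen theorem states that $B_k+\sum1/p'$ is an integer, the sum running over the primes $p'$ with $(p'-1)\mid k$. Hence $pB_k\equiv-1\pmod p$ is a unit in $\mathbb Z_{(p)}$, so $2k/B_k=p\cdot2k/(pB_k)\in p\mathbb Z_{(p)}$ and $E_k\equiv\widetilde E_k\equiv1\pmod p$.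

By Euler's criterion and reciprocity,
\[
(-7)^{(p-1)/2}\equiv\Big(\frac{-1}p\Big)\Big(\frac7p\Big)=(-1)^{\frac{p-1}2}(-1)^{\frac{p-1}2\cdot3}\Big(\frac p7\Big)=\chi(p)\pmod p .
\]
Now $k/2=\frac{p-1}2(1+p+\dots+p^{r-1})$, and the second factor has the parity of $r$. So $(-7)^{k/2}\equiv\chi(p)^r=s\pmod p$. Put $t=s(-7)^{k/2}$; then $t\equiv1\pmod p$ and $t^2=7^k$. As $p$ is odd, $1+t\equiv2$ is a unit, and
\[
G=\frac{E_k+t\widetilde E_k}{1+t}\in M_k(\Gamma)
\]
has coefficients in $\mathbb Z_{(p)}$ and satisfies $G\equiv1\pmod p$. By \eqref{eq:EW},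
\[
(E_k+t\widetilde E_k)|_kW=t7^{-k/2}\Big(E_k+\frac{7^k}t\widetilde E_k\Big)=s(-1)^{k/2}(E_k+t\widetilde E_k),
\]
and by \eqref{eq:W}, $z^k|_kW=(-1)^{k/2}z^k$. Since $k$ is even, $z^k$ has trivial character. Thus $g=G/z^k$ is a function on $X$ with
\[
g\circ W=sg,\qquad g\in\mathbb Z_{(p)}[[q]],\qquad g\equiv F^{-(\ell-1)}\pmod p .
\]
By Lemma~\ref{lem:zeros}, $g$ is holomorphic away from $e_1,e_2$, and over $e_i$ its order in $\tau$ is at least $-k$. So its pole order on $X$ at $e_i$ is an integer at most $k/3$, hence at most $m$.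

If $s=1$, Lemma~\ref{lem:poly} applies to $g$ and gives (i). If $s=-1$, then $yg$ is $W$-invariant with poles only at $e_1,e_2$, of order at most $m+1$, and Lemma~\ref{lem:poly} gives (ii); the constant term of $yF^{-(\ell-1)}$ is $1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $p=7$ and $p=2$ the congruence $(L_\ell)$ holds for all $r$ by Section~\ref{sec:small}, and $7^r\equiv0$, $2^r\equiv1,2,4\pmod7$. For $\ell=3$ it fails, and $3\not\equiv0,1,2,4\pmod7$. In all other cases Proposition~\ref{prop:key} applies, and $s=1$ exactly when $\ell\equiv1,2,4\pmod7$.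

If $s=1$, then $\deg A\le m<\ell$, and $(L_\ell)$ holds by Lemma~\ref{lem:reform}. The lemma also gives $A\equiv\sum_{k<\ell}c(k)x^k$, so
\begin{equation}\label{eq:vanish}
c(k)\equiv0\pmod p\qquad\text{for }\tfrac{\ell-1}3<k<\ell .
\end{equation}

Let $s=-1$ and suppose that $(L_\ell)$ holds. Then $F^{-(\ell-1)}\equiv A(x)$ for a polynomial $A$ with $A(0)\equiv1$, so $yA\equiv B$, and squaring gives $A^2P=B^2$ in $\mathbb F_p[x]$ with $A,B\ne0$. The factor $1-27x$ takes the value $28\not\equiv0$ at $x=-1$ because $p\ne2,7$, so $P$ has a simple zero there. The order at $x=-1$ is odd on the left and even on the right, a contradiction.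
\end{proof}

\begin{remark}
For $\ell=9\equiv2\pmod7$ we have $m=2$, so $F^{-8}\equiv1+2x+22x^2\equiv(1+x)^2\pmod3$. Thus $F^{-2}$ is a fourth root of a polynomial of degree $2$ and cannot be a polynomial, which proves again that $(L_3)$ fails.
\end{remark}

\section{The criterion $p\mid c(p-1)$}\label{sec:equiv}

The substantial part of Theorem~\ref{thm:equiv} is that a single divisibility forces $\chi(p)\ne-1$. The hypothesis $p\mid c(p-1)$ does not say that $F^{-(p-1)}$ is a polynomial, so the parity argument above does not apply as it stands. What it does give is a polynomial solution of $\mathcal L$ modulo $p$, and hence the factorization of Lemma~\ref{lem:reform} with an unknown series in place of $F(x^p)$. In this section $F,y,P,B$ denote reductions modulo $p$.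

\begin{lemma}\label{lem:factor}
Suppose $p\mid c(p-1)$ and let $A_p=\sum_{k<p}c(k)x^k\in\mathbb F_p[x]$. Then $\deg A_p\le p-2$, and $F(x)=A_p(x)\,C(x^p)$ for some $C\in\mathbb F_p[[x]]$ with $C(0)=1$.
\end{lemma}

\begin{proof}
The degree bound is the hypothesis. We compute the coefficients of $\mathcal LA_p$ from \eqref{eq:coef}. Those of $x^j$ with $j<p$ vanish by \eqref{eq:rec}. That of $x^p$ is the expression \eqref{eq:coef} for the sequence $c$ at $n=p-1$ with the term $p^2c(p)$ left out, so it equals $-p^2c(p)\equiv0$. That of $x^{p+1}$ is $-3(3p-1)(3p-2)c(p-1)\equiv0$ by hypothesis. For higher powers all three terms of \eqref{eq:coef} are zero. So $\mathcal LA_p=0$.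

If $p\mid j$, then $Dx^j=0$ over $\mathbb F_p$, so $\mathcal L(x^jA_p)=x^j\mathcal LA_p=0$. Let $0\ne f\in\mathbb F_p[[x]]$ satisfy $\mathcal Lf=0$, with lowest term $f_jx^j$. By \eqref{eq:coef} the coefficient of $x^j$ in $\mathcal Lf$ is $j^2f_j$, so $p\mid j$. Since $A_p(0)=1$, the series $f-f_jx^jA_p$ is again a solution, and it vanishes to higher order. Starting from $f=F$ and repeating, we write $F$ as an $x$-adically convergent sum of terms $f_jx^jA_p$ with $p\mid j$, the first being $A_p$.
\end{proof}

\begin{proposition}\label{prop:c}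
If $p\ge5$ and $\chi(p)=-1$, then $p\nmid c(p-1)$.
\end{proposition}

\begin{proof}
Suppose $p\mid c(p-1)$. Proposition~\ref{prop:key}(ii) with $\ell=p$ gives $yF(x)=B(x)F(x)^p=B(x)F(x^p)$, where $B(0)=1$ and $\deg B\le\frac{p-1}3+1=\frac{p+2}3$. Insert Lemma~\ref{lem:factor} and square:
\[
\frac{A_p^2P}{B^2}=\frac{F(x^p)^2}{C(x^p)^2}\in\mathbb F_p[[x^p]] .
\]
So the rational function on the left has derivative zero. Write it as $U/V$ with $U,V$ coprime polynomials. Then $U_xV=UV_x$ gives $U\mid U_x$ and $V\mid V_x$, so $U_x=V_x=0$ by degrees. Hence $U,V\in\mathbb F_p[x^p]$ are $p$-th powers in $\mathbb F_p[x]$, and the order of $U/V$ at every point is divisible by $p$. The unknown series $C$ has thereby dropped out.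

Since $p\ne3$, the polynomial $P$ has the roots $-1$ and $1/27$ in $\mathbb F_p$; since $p\nmid28$, they are distinct and simple. At each root $x_0$ the order
\[
v=2\operatorname{ord}_{x_0}A_p+1-2\operatorname{ord}_{x_0}B
\]
is odd and divisible by $p$, so $|v|\ge p$. If $v\le-p$, then $\operatorname{ord}_{x_0}B\ge\frac{p+1}2>\frac{p+2}3\ge\deg B$, which is impossible as $B\ne0$. So $v\ge p$ and $\operatorname{ord}_{x_0}A_p\ge\frac{p-1}2$ at both roots. Then $\deg A_p\ge p-1$, against $\deg A_p\le p-2$.
\end{proof}

Both roots of $P$ are needed in the last step, as one root yields only $\deg A_p\ge\frac{p-1}2$. This is why $p=3$, where $P\equiv1+x$, is treated separately below.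

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
The equivalence of (a) and (b) is Theorem~\ref{thm:main} with $r=1$.

Assume (b). The vanishing of $c(k)$ for $\frac{p-1}3<k<p$ is $c(1)=2\equiv0$ for $p=2$, Example~\ref{ex:7} for $p=7$, and \eqref{eq:vanish} with $\ell=p$ otherwise. The case $k=p-1$ is (c). Condition (d) consists of the cases $n=1$, $k=0,1$ of (a).

Assume (c). Then $p\ne3$, since $c(2)=22\equiv1\pmod3$. The primes $2$ and $7$ satisfy (b), and for the other primes Proposition~\ref{prop:c} gives $\chi(p)=1$, which is (b).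

Assume (d). Then $p\ne3$, since $c(3)=336\equiv0\not\equiv2\pmod3$. The prime $2$ satisfies (b). For $p\ge5$, \eqref{eq:np} gives $6c(p-1)\equiv0\pmod p$, hence (c), hence (b).
\end{proof}

\begin{thebibliography}{1}

\bibitem{level7}
\emph{Modular forms and two new integer sequences at level 7},
\texttt{https://arietiform.com/\allowbreak application/\allowbreak nph-tsq.cgi/\allowbreak en/\allowbreak 20/\allowbreak https/\allowbreak oeis.org/\allowbreak A279619/\allowbreak a279619.pdf}

\end{thebibliography}
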